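# A separable Banach space with property Q and no embedding into a reflexive space

All Banach spaces are real, $\mathbb N=\{1,2,\dots\}$, and a finite set of integers is identified with its increasing enumeration. $B_X$ is the closed unit ball of $X$.

## 1. Guess "yes": property Q tested on $c_0$, $\ell_1$ and a James-type space

For a map $f:M_1\to M_2$ between metric spaces put
$$\omega_f(t)=\sup\{d(f(x),f(y)):d(x,y)\le t\},\qquad \varphi_f(t)=\inf\{d(f(x),f(y)):d(x,y)\ge t\}.$$

**Definition (embeddings).** The map $f$ is a *coarse embedding* if $\omega_f(t)<\infty$ for all $t>0$ and $\varphi_f(t)\to\infty$ as $t\to\infty$. It is a *uniform embedding* if $\varphi_f(t)>0$ for all $t>0$ and $\omega_f(t)\to0$ as $t\to0$.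

A coarse embedding controls large distances, a uniform embedding controls small ones. If $\|f(x)-f(y)\|=\|x-y\|^{1/2}$ for all $x,y$, then $f$ is both.

**Definition (interlacing graph).** For an infinite $\mathbb M\subseteq\mathbb N$ let $\mathcal P_k(\mathbb M)$ be the set of $k$-element subsets of $\mathbb M$. Distinct $\sigma=\{m_1<\dots<m_k\}$ and $\tau=\{n_1<\dots<n_k\}$ are joined by an edge when they interlace, that is, when $m_1\le n_1\le m_2\le n_2\le\dots\le m_k\le n_k$ or $n_1\le m_1\le n_2\le m_2\le\dots\le n_k\le m_k$. We give $\mathcal P_k(\mathbb N)$ the shortest-path metric. We write $\sigma<\tau$ if $\max\sigma<\min\tau$.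

For example, $\{1,3\}$ and $\{2,5\}$ interlace. The sets $\{1,2\}$ and $\{3,4\}$ do not, but both interlace with $\{2,3\}$, so their distance is $2$. In general, if $\sigma<\tau$, the sets
$$\{m_{i+1},\dots,m_k,n_1,\dots,n_i\}\qquad(0\le i\le k)$$
form a path of length $k$ from $\sigma$ to $\tau$. Any two points of $\mathcal P_k(\mathbb N)$ are therefore at distance at most $2k$: go through a set beyond both. In particular a map $f$ on $\mathcal P_k(\mathbb N)$ with $\omega_f(1)<\infty$ is bounded, and it is constant if $\omega_f(1)=0$.

**Definition (property Q).** A Banach space $X$ has the *Q-property* if there is a constant $C>0$ such that for every $k$ and every $f:\mathcal P_k(\mathbb N)\to X$ with $\omega_f(1)<\infty$ there is an infinite $\mathbb M\subseteq\mathbb N$ with $\|f(\sigma)-f(\tau)\|\le C\,\omega_f(1)$ for all $\sigma<\tau$ in $\mathcal P_k(\mathbb M)$.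

The point is that $C$ does not depend on $k$. A path from $\sigma$ to $\tau$ gives only the bound $k\,\omega_f(1)$.

The question comes from "Coarse and uniform embeddings into reflexive spaces" (https://kaltonmemorial.missouri.edu/assets/docs/qjm2007.pdf): *if $X$ is separable, is the Q-property equivalent to coarse embeddability of $X$ into a reflexive space? Is it equivalent to uniform embeddability of $B_X$ into a reflexive space?* One direction is due to Kalton (Quart. J. Math. 58 (2007)): either embeddability implies the Q-property. The coarse case is proved below as Proposition 3; the uniform case will not be used. Since property Q is what an embedding gives, the first guess is that it is also enough, and that both answers are yes. Let us test this.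

**Test 1: reflexive spaces.** Here the identity is an embedding of both kinds, and the Q-property holds by Proposition 3. The guess is right.

**Test 2: $c_0$.** Let $f(\sigma)=\sum_{i\le k}1_{[1,m_i]}\in c_0$. If $m_1\le n_1\le m_2\le\dots\le n_k$, then $f(\tau)-f(\sigma)=\sum_i1_{(m_i,n_i]}$ is a sum of indicators of disjoint sets, so its norm is at most $1$; hence $\omega_f(1)\le1$. If $\sigma<\tau$, then at the coordinate $\min\tau$ the sequence $f(\tau)$ equals $k$ and $f(\sigma)$ equals $0$, so $\|f(\sigma)-f(\tau)\|\ge k$. This holds in every $\mathbb M$, so no constant $C$ works for all $k$. Thus $c_0$ fails Q, and by Kalton's implications it has neither embedding. The guess is right.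

**Test 3: $\ell_1$.** Define $\Phi:\ell_1\to L_2(\mathbb N\times\mathbb R)$ by
$$\Phi(x)(n,s)=1_{\{0<s<x_n\}}-1_{\{x_n<s<0\}} .$$
For fixed $n$ and almost every $s$, the number $|\Phi(x)(n,s)-\Phi(y)(n,s)|$ is $1$ if $s$ lies between $x_n$ and $y_n$, and $0$ otherwise. This is so when $x_n,y_n$ have the same sign, and also when they have opposite signs, because the two indicators then add up to the indicator of the interval between them, up to the point $0$. Integrating, $\|\Phi(x)-\Phi(y)\|_2^2=\sum_n|x_n-y_n|=\|x-y\|_1$. So $\ell_1$ has both embeddings, even into a Hilbert space. It has the Q-property too, by Proposition 1 below with $D=1$. The guess is right.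

**Test 4: a James-type space $J$.** For finitely supported $x$ and an interval $I$ write $x(I)=\sum_{i\in I}x_i$. Let $J$ be the completion of $c_{00}$ for $\|x\|_J=\sup(\sum_l|x(I_l)|^2)^{1/2}$, the supremum over finite families of successive intervals $I_1<I_2<\cdots$. Let $f(\sigma)=\sum_{i\le k}e_{m_i}$. Suppose $m_1\le n_1\le m_2\le\dots\le n_k$ and put $d=f(\sigma)-f(\tau)$. The partial sums $\sum_{i\le c}d_i=\#\{i:m_i\le c\}-\#\{i:n_i\le c\}$ take only the values $0$ and $1$, so $|d(I)|\le1$ for every interval $I$. Moreover $\sum_l|d(I_l)|\le\|d\|_1\le2k$. Hence $\sum_l|d(I_l)|^2\le2k$ and $\omega_f(1)\le\sqrt{2k}$. But for $\sigma<\tau$, the single interval $[1,\max\sigma]$ gives $\|f(\sigma)-f(\tau)\|_J\ge k$. Since $k/\sqrt{2k}$ is unbounded, $J$ fails Q, hence has no embedding of either kind. The guess is right once more.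

It stays right on a large class: Theorem C below says that it holds for all separable Banach lattices. Nevertheless it is false.

## 2. Weak sequential completeness separates Q from embeddability

Recall that a sequence $(x_n)$ in $X$ is *weakly Cauchy* if $(x^*(x_n))$ converges for every $x^*\in X^*$, and that $X$ is *weakly sequentially complete* (w.s.c.) if every weakly Cauchy sequence converges weakly. Reflexive spaces are w.s.c. The space $c_0$ is not: $x_n=1_{[1,n]}$ is weakly Cauchy, since $x^*(x_n)=\sum_{i\le n}x^*_i$ for $x^*\in\ell_1$, and its weak\* limit in $\ell_\infty$ is $(1,1,\dots)\notin c_0$.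

**Theorem A.** Let $X$ be a Banach space that is not w.s.c., and let $Y$ be reflexive.

1. If $g:X\to Y$ and $\omega_g(r)<\infty$ for some $r>0$, then $\varphi_g(t)\le2\omega_g(r)$ for all $t>0$. Hence $X$ does not coarsely embed into $Y$.
2. $B_X$ does not uniformly embed into $Y$.

So either embeddability forces $X$ to be w.s.c. Such an $X$ is reflexive or contains $\ell_1$: if it does not contain $\ell_1$, Rosenthal's $\ell_1$-theorem gives each bounded sequence a weakly Cauchy subsequence, which converges weakly, so $B_X$ is weakly compact.

**Theorem B.** There is a separable Banach space $\mathbf X$ with the Q-property which is not w.s.c.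

**Theorem C.** For a separable Banach lattice $X$ the following are equivalent: (i) $X$ has the Q-property; (ii) $X$ contains no subspace isomorphic to $c_0$; (iii) $X$ is w.s.c.; (iv) $X$ coarsely embeds into a reflexive space; (v) $B_X$ uniformly embeds into a reflexive space; (vi) there are a reflexive $Z$ and $\Phi:X\to Z$ with $\|\Phi(x)-\Phi(y)\|=\|x-y\|^{1/2}$ for all $x,y$.

Theorems A and B together give the answer: **no to both questions**. The space $\mathbf X$ is separable and has the Q-property, it does not coarsely embed into any reflexive space, and $B_{\mathbf X}$ does not uniformly embed into any reflexive space. Theorem C says that for separable lattices, in particular for spaces with an unconditional basis, both equivalences hold; so the counterexample has to live on a conditional basis.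

We use *ultrafilter limits* throughout. A nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$ contains every cofinite set, is closed under finite intersections and supersets, and contains exactly one of each set and its complement. Every sequence in a compact Hausdorff space has a unique limit along $\mathcal U$. It suffices that the sequence be defined for all large $n$.

## 3. A basis criterion for property Q

In Test 4 the vector $d=\sum_j(e_{m_j}-e_{n_j})$ has norm at most $\sqrt{2k}$ in $J$, while keeping only the coordinates $m_j$ gives a vector of norm $k$. The failure of Q comes from this cancellation. The criterion forbids it, but only far out along the basis, where "far" may depend on the number of pieces.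

Recall that a basis $(e_i)$ is *boundedly complete* if $\sum a_ie_i$ converges whenever its partial sums are bounded. The basis of $\ell_1$ is an example; that of $c_0$ is not (take $a_i=1$). For an interval $J$ let $P_J$ be the projection $\sum a_ie_i\mapsto\sum_{i\in J}a_ie_i$.

**Proposition 1.** Let $X$ have a boundedly complete basis. Suppose there are $D\ge1$ and integers $N(k)$ such that for all $k$, all intervals $J_1<\dots<J_k$ with $\min J_1\ge N(k)$ and all finitely supported $x$,
$$\Big\|\sum_{j\le k}P_{J_j}x\Big\|\le D\|x\|.\tag{1}$$
Then $X$ has the Q-property with any constant $C>2D$.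

For $\ell_1$, (1) holds with $D=1$ and $N(k)=1$, which completes Test 3.

*Proof.* Let $f:\mathcal P_k(\mathbb N)\to X$ have $\omega:=\omega_f(1)<\infty$. Then $f$ is bounded by Section 1. If $\omega=0$, $f$ is constant and there is nothing to do. Let $\omega>0$, and fix a small $\varepsilon>0$ and a nonprincipal ultrafilter $\mathcal U$.

**Step 1: decompose $f$ along initial segments.** We want to write $f(\sigma)$ as a constant plus $k$ increments, the $j$-th depending only on the first $j$ elements of $\sigma$.

Let $(z_n)$ be a bounded sequence in $X$ and let $c_i$ be the $\mathcal U$-limit of the $i$-th coordinates. For each $q$, $\sum_{i\le q}c_ie_i=\lim_{n\to\mathcal U}P_{[1,q]}z_n$ is bounded in norm by the basis constant times $\sup\|z_n\|$. By bounded completeness $\sum c_ie_i$ converges in $X$. So bounded sequences have coordinatewise $\mathcal U$-limits in $X$, with norm at most a fixed multiple of the bound. Hence we may define recursively, for $|s|=k-1,k-2,\dots,0$,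
$$f(s)=\text{coordinatewise }\lim_{n\to\mathcal U}f(s\cup\{n\})\in X,$$
and all values stay bounded. For $1\le|s|\le k$ put $u(s)=f(s)-f(s\setminus\{\max s\})$. Writing $\sigma|j$ for the set of the first $j$ elements of $\sigma$,
$$f(\sigma)=f(\emptyset)+\sum_{j=1}^ku(\sigma|j),$$
and for $|s'|<k$ we have $u(s'\cup\{n\})\to0$ coordinatewise as $n\to\mathcal U$.

**Step 2: localize the increments in windows.** We choose a set of integers on which $u(s)$ essentially lives in a window depending only on $\max s$.

We construct $\mu_1<\mu_2<\cdots$ and $N(k)\le b_0<b_1<\cdots$ such that for all $i$ and all $s\subset\{\mu_1,\dots,\mu_i\}$ with $\max s=\mu_i$ and $|s|\le k$,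
$$\|u(s)-v(s)\|\le\varepsilon/k,\qquad v(s):=P_{W(\mu_i)}u(s),\quad W(\mu_i)=(b_{i-1},b_i].\tag{2}$$
Let $b_0=N(k)$. Suppose $\mu_1,\dots,\mu_{i-1}$ and $b_{i-1}$ are given. There are finitely many $s'\subset\{\mu_1,\dots,\mu_{i-1}\}$ with $|s'|<k$, and for each of them $P_{[1,b_{i-1}]}u(s'\cup\{n\})\to0$ in norm along $\mathcal U$, as only finitely many coordinates are involved. So the set of $n$ with $\|P_{[1,b_{i-1}]}u(s'\cup\{n\})\|\le\varepsilon/(2k)$ for all these $s'$ is in $\mathcal U$. Let $\mu_i>\mu_{i-1}$ be such an $n$. Then choose $b_i>b_{i-1}$ so large that the tails beyond $b_i$ of the finitely many vectors $u(s'\cup\{\mu_i\})$ have norm at most $\varepsilon/(2k)$. The two errors add up to (2).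

**Step 3: remove the second of two interlacing sets.** We use half of the $\mu$'s for $\mathbb M$, and keep the other half to build an interlacing partner.

Let $\mathbb M=\{\mu_2,\mu_4,\mu_6,\dots\}$. Given $\sigma=\{m_1<\dots<m_k\}\in\mathcal P_k(\mathbb M)$ with $m_j=\mu_{2i_j}$, let $\tau=\{n_1<\dots<n_k\}$ with $n_j=\mu_{2i_j+1}$. Then $m_1<n_1<m_2<\dots<m_k<n_k$, so $\|f(\sigma)-f(\tau)\|\le\omega$. The vector $x=\sum_j\big(v(\sigma|j)-v(\tau|j)\big)$ differs from $f(\sigma)-f(\tau)$ by at most $2k\cdot\varepsilon/k$, so $\|x\|\le\omega+2\varepsilon$, and $x$ is finitely supported. Since $v(\sigma|j)$ lives on $W(m_j)$, $v(\tau|j)$ lives on $W(n_j)$, and $W(m_1)<W(n_1)<W(m_2)<\cdots$, we have $\sum_jv(\sigma|j)=\sum_jP_{W(m_j)}x$. The $k$ intervals $W(m_j)$ lie beyond $N(k)$. By (1), $\|\sum_jv(\sigma|j)\|\le D(\omega+2\varepsilon)$, and therefore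
$$\|f(\sigma)-f(\emptyset)\|\le D(\omega+2\varepsilon)+\varepsilon\qquad(\sigma\in\mathcal P_k(\mathbb M)).$$
So $\|f(\sigma)-f(\tau)\|\le2D(\omega+2\varepsilon)+2\varepsilon$ for all $\sigma,\tau\in\mathcal P_k(\mathbb M)$, which is at most $C\omega$ if $\varepsilon$ is small enough. $\square$

## 4. The space $\mathbf X$: $\ell_2$-chains of admissible $\ell_1$-sums

We want a norm in which $(e_n)$ is weakly Cauchy without weak limit, as the norm of $J$ suggests, but in which (1) holds. The device is to allow $\ell_1$-sums of $r$ interval values as soon as the intervals start beyond $r$.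

**Definition (the space $\mathbf X$).** "Interval" means a finite nonempty interval of $\mathbb N$. A finite family $\mathcal I=\{I_1<\dots<I_r\}$ of successive intervals is *admissible* if $r\le\min I_1$. A *chain* is a finite sequence $\mathcal I_1<\dots<\mathcal I_L$ of admissible families, all intervals of $\mathcal I_l$ preceding those of $\mathcal I_{l+1}$. $\mathbf X$ is the completion of $c_{00}$ for
$$\|x\|=\sup\Big\{\Big(\sum_{l=1}^L\Big(\sum_{I\in\mathcal I_l}|x(I)|\Big)^2\Big)^{1/2}:\ \mathcal I_1<\dots<\mathcal I_L\text{ a chain}\Big\}.$$

For example, $\{[2,5],[6,6]\}$ is admissible, and $\{[1,5],[6,6]\}$ is not. Each chain gives a seminorm. Single intervals $\{n\}$ give $\|x\|_\infty\le\|x\|$, and $\sum_l(\cdot)^2\le(\sum_l\cdot)^2$ gives $\|x\|\le\|x\|_1$. So $\|\cdot\|$ is a norm and $\|e_n\|=1$. Clearly $\mathbf X$ is separable.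

*Proof of Theorem B.*

**Step 1: $(e_n)$ is a basis with $\|P_Jx\|\le\|x\|$ for every interval $J$.** We have $(P_Jx)(I)=x(I\cap J)$. Replace each interval $I$ of a chain by $I\cap J$ and discard empty sets. In each family this does not increase the number of intervals and does not decrease the minimum, so the result is a chain. Thus $\|P_Jx\|\le\|x\|$ on $c_{00}$, and since $c_{00}$ is dense, $(e_n)$ is a basis.

**Step 2: $(e_n)$ is boundedly complete.** This is needed for Proposition 1. Suppose the partial sums of $\sum a_ie_i$ are bounded but do not converge. They are not Cauchy, so there are $\delta>0$ and successive intervals $E_1<E_2<\cdots$ with $\|\sum_{i\in E_l}a_ie_i\|>\delta$. As in Step 1, each of these norms is witnessed, with value $>\delta$, by a chain of intervals inside $E_l$. The first $L$ of these chains, one after the other, form a chain, and it shows that the partial sum up to $\max E_L$ has norm at least $\delta\sqrt L$. As $L$ is arbitrary, this contradicts boundedness.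

**Step 3: condition (1) holds with $N(k)=k$ and $D=\sqrt2$.** This gives the Q-property. Let $J_1<\dots<J_k$ with $\min J_1\ge k$, let $x\in c_{00}$ and $y=\sum_jP_{J_j}x$, and let $\mathcal I_1<\dots<\mathcal I_L$ be a chain. Let $\mathcal I_l'$ be the family of nonempty sets $I\cap J_j$ with $I\in\mathcal I_l$ and $j\le k$, in increasing order. When we pass to the next member, the index of $I$ in $\mathcal I_l$ and the index $j$ do not decrease, and at least one increases. The sum of the two indices runs from at least $2$ to at most $\#\mathcal I_l+k$, so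
$$\#\mathcal I_l'\le\#\mathcal I_l+k-1 .$$
If $\mathcal I_l'\ne\emptyset$, let $\nu$ be the smallest element of its union. Then $\nu\ge\min\bigcup\mathcal I_l\ge\#\mathcal I_l$ by admissibility, and $\nu\ge\min J_1\ge k$. So $\#\mathcal I'_l\le2\nu-1$. Split $\mathcal I_l'$ into its first (at most) $\nu$ members and the remaining (at most $\nu-1$) members. Both parts start at or beyond $\nu$, so both are admissible. Let $\alpha_l,\beta_l$ be the sums of $|x(\cdot)|$ over the two parts (zero for an empty part). Since $y(I)=\sum_jx(I\cap J_j)$,
$$\Big(\sum_{I\in\mathcal I_l}|y(I)|\Big)^2\le(\alpha_l+\beta_l)^2\le2(\alpha_l^2+\beta_l^2).$$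
All nonempty parts together form a chain, so $\sum_l(\alpha_l^2+\beta_l^2)\le\|x\|^2$. Hence $\|y\|\le\sqrt2\,\|x\|$.

By Proposition 1, $\mathbf X$ has the Q-property, for instance with $C=3>2\sqrt2$.

**Step 4: $(e_n)$ is not weakly convergent.** Coordinates are continuous, so a weak limit would have all coordinates $0$ and would be $0$. But $s(x)=\sum_ix_i$ satisfies $|s(x)|\le\|x\|$ on $c_{00}$, because the family $\{[1,N]\}$ is admissible. So $s\in\mathbf X^*$, and $s(e_n)=1$ for all $n$.

**Step 5: if $(e_n)$ were not weakly Cauchy, long averages of differences would stay large.** Suppose $x^*\in\mathbf X^*$ and $(x^*(e_n))$ does not converge. The sequence is bounded, so $\liminf<\limsup$, and there are $\delta>0$ and $m_1<n_1<m_2<n_2<\cdots$ with $x^*(d_i)\ge\delta$ for $d_i=e_{m_i}-e_{n_i}$. We shall find convex combinations of the $d_i$ of arbitrarily small norm. Fix $K$. With $M_0=1$, choose successively for $j=1,\dots,K$ an integer $p_j\ge2^jM_{j-1}$ and a set $H_j$ of $p_j$ indices, with $H_1<\dots<H_K$, and put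
$$z_j=\frac1{p_j}\sum_{i\in H_j}d_i,\qquad M_j=\max\operatorname{supp}z_j,\qquad w=\frac1K\sum_{j\le K}z_j .$$

**Step 6: two bounds for $z_j$.** First, $\|z_j\|_1=2$, so $\sum|z_j(I)|\le2$ over disjoint intervals. Second, $|z_j(I)|\le1/p_j$ for every interval $I$. Indeed, pairs $\{m_i,n_i\}$ contained in $I$ or disjoint from $I$ contribute $0$. A pair with only $n_i\in I$ has $\min I\in(m_i,n_i]$, so there is at most one, and it contributes $-1/p_j$. A pair with only $m_i\in I$ has $\max I\in[m_i,n_i)$, so there is at most one, and it contributes $+1/p_j$.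

**Step 7: $\|w\|$ is small.** The idea is that a family starting at $t$ has at most $t$ intervals, so it sees little of the $z_j$ that come after the first one it meets. Let $\mathcal I_1<\dots<\mathcal I_L$ be a chain of nonempty families; put $t_l=\min\bigcup\mathcal I_l$ and $a_{l,j}=\sum_{I\in\mathcal I_l}|z_j(I)|$. Discard the $l$ with $t_l>M_K$, for which all $a_{l,j}=0$. Let $j(l)$ be the least $j\ge1$ with $t_l\le M_j$.

If $j<j(l)$, then $t_l>M_j$ and $a_{l,j}=0$. If $j>j(l)$, then $\mathcal I_l$ has at most $t_l\le M_{j(l)}\le M_{j-1}$ intervals, so $a_{l,j}\le M_{j-1}/p_j\le2^{-j}$. Finally $\sum_la_{l,j}\le2$ for each $j$. Hence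
$$\sum_la_{l,j(l)}^2\le\sum_{j\le K}\Big(\sum_la_{l,j}\Big)^2\le4K,\qquad \Big(\sum_{l:\,j(l)<j}a_{l,j}^2\Big)^{1/2}\le(2\cdot2^{-j})^{1/2},$$
and $\sum_{j\ge1}(2\cdot2^{-j})^{1/2}=(1-2^{-1/2})^{-1}<4$. By the triangle inequality in $\ell_2$,
$$\Big(\sum_l\Big(\sum_{I\in\mathcal I_l}|w(I)|\Big)^2\Big)^{1/2}\le\frac1K\Big[\Big(\sum_la_{l,j(l)}^2\Big)^{1/2}+\sum_{j\le K}\Big(\sum_{l:\,j(l)<j}a_{l,j}^2\Big)^{1/2}\Big]\le\frac{2\sqrt K+4}K .$$
So $\|w\|\le(2\sqrt K+4)/K$. But $w$ is a convex combination of the $d_i$, so $x^*(w)\ge\delta$ and $\delta\le\|x^*\|(2\sqrt K+4)/K$ for every $K$, a contradiction. Hence $(e_n)$ is weakly Cauchy, and by Step 4 $\mathbf X$ is not w.s.c. $\square$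

## 5. Averages of fixed length stay large in $\mathbf X$

We turn to Theorem A. Let $(x_n)\subset B_X$ be weakly Cauchy without weak limit. To show that $X$ does not embed into a reflexive space, the obvious attempt is to copy Tests 2 and 4: take
$$f(\sigma)=\frac1k\sum_{i\le k}x_{m_i}\qquad(\sigma=\{m_1<\dots<m_k\}),$$
hope that $f(\sigma)-f(\tau)$ is small for interlacing sets, and use that $f(\sigma)$ and $f(\tau)$ stay apart for suitable $\sigma<\tau$. A reflexive target cannot tolerate this, as Lemma 2 will show. For $x_n=1_{[1,n]}$ in $c_0$ the hope is fulfilled: the difference has norm at most $1/k$.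

For $x_n=e_n$ in $\mathbf X$ it is not. If $m_1<n_1<\dots<m_k<n_k$ and $m_1\ge2k$, then the $2k$ singletons $\{m_i\},\{n_i\}$ form an admissible family, so
$$\Big\|\frac1k\sum_{i\le k}(e_{m_i}-e_{n_i})\Big\|\ge2 ,$$
with equality because the $\ell_1$-norm is $2$. The length $k$ is fixed before the sets are chosen, and all sets far enough out are "short". No cleverer $f$ on $\mathcal P_k(\mathbb N)$ can help: $\mathbf X$ has the Q-property, so after passing to a suitable $\mathbb M$, every $f$ with $\omega_f(1)\le1$ has $\|f(\sigma)-f(\tau)\|\le3$ for all $\sigma<\tau$ in $\mathcal P_k(\mathbb M)$, whatever $k$ is.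

Step 7 above shows what to change: there the averages of differences do become small, because the number $p_j$ of terms is chosen after the preceding ones are known. So the length and the weights of $\sigma$ must depend on the elements of $\sigma$ already chosen; the $k$-sets must be replaced by the branches of a tree. This has a price. Two branches $\sigma,\tau$ will have different weights and different lengths, so one can no longer subtract the $i$-th term of $\tau$ from the $i$-th term of $\sigma$, and "interlacing" has to be redefined. The order in which the two branches grow will be governed by the weight each has collected so far.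

## 6. Shuffling two branches of a tree in a reflexive space

**Definition (tree).** A *tree* $T$ is a set of finite subsets of $\mathbb N$ such that $\emptyset\in T$; $T$ is closed under initial segments; no infinite set has all its initial segments in $T$; and each $s\in T$ is either *terminal* (no proper end-extension of $s$ is in $T$) or satisfies $s\cup\{n\}\in T$ for all $n>\max s$, where $\max\emptyset=0$.

**Definition (shuffle rule).** A *shuffle rule* on $T$ assigns to each $(s,t)\in T\times T$, not both terminal, one of the two coordinates, which must be nonterminal. A *play* starts at $(\emptyset,\emptyset)$; at position $(s,t)$ the coordinate named by the rule is enlarged by an arbitrary $n>\max(s\cup t)$. A play stops when both coordinates are terminal; the final pairs $(\sigma,\tau)$ are called *rule pairs*.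

Plays are finite, since an infinite play would enlarge one coordinate infinitely often and give an infinite branch of $T$. In a play all chosen integers are distinct and appear in increasing order. Two examples: $T=\{s:|s|\le k\}$ is a tree with terminal elements the $k$-sets, and the rule "enlarge $s$ if $|s|\le|t|$, else $t$" has as rule pairs exactly the pairs with $m_1<n_1<m_2<\dots<m_k<n_k$. The sets of the form $\emptyset$ or $\{m_1<\dots<m_r\}$ with $r\le m_1+1$ form a tree whose terminal elements have $m_1+1$ elements.

**Lemma 2.** Let $Y$ be reflexive, $T$ a tree with a shuffle rule, $h:\{\text{terminal elements}\}\to Y$ bounded, and $\|h(\sigma)-h(\tau)\|\le\omega$ for all rule pairs. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$. Then there is $y\in Y$ such that, with $\delta(\sigma)=\|h(\sigma)-y\|$ for terminal $\sigma$ and $\delta(s)=\lim_{n\to\mathcal U}\delta(s\cup\{n\})$ for nonterminal $s$, we have $\delta(\emptyset)\le\omega$. Consequently, for every $\eta>0$, every $N$ and every $\mathbb M\in\mathcal U$ there is a terminal $\sigma\subset\mathbb M\cap(N,\infty)$ with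 $\|h(\sigma)-y\|<\omega+\eta$.

The simplest case shows the mechanism. Let $T=\{\emptyset\}\cup\{\{n\}:n\in\mathbb N\}$, and enlarge $s$ first, so that $\|h(m)-h(n)\|\le\omega$ for $m<n$. Let $y$ be the weak limit of $h(n)$ along $\mathcal U$. If $y_m^*\in B_{Y^*}$ norms $h(m)-y$, then $\|h(m)-y\|=\lim_{n\to\mathcal U}\langle y_m^*,h(m)-h(n)\rangle\le\omega$. The general proof carries norming functionals along the tree.

*Proof.*

**Step 1: limits of values and of norming functionals.** We extend $h$, and a choice of norming functionals, from terminal elements to all of $T$. Since $T$ has no infinite branch, recursion from the terminal elements backward is legitimate. Bounded sets in $Y$ are relatively weakly compact, so for nonterminal $s$ we may set $h(s)=w\text{-}\lim_{n\to\mathcal U}h(s\cup\{n\})$; the norms stay below the bound of $h$. This is where reflexivity enters. Let $y=h(\emptyset)$. Then $\delta$ is defined and bounded. For terminal $\sigma$ choose $y_\sigma^*\in B_{Y^*}$ with $\langle y^*_\sigma,h(\sigma)-y\rangle=\delta(\sigma)$, and for nonterminal $s$ put $y_s^*=w^*\text{-}\lim_{n\to\mathcal U}y^*_{s\cup\{n\}}\in B_{Y^*}$.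

**Step 2: an inequality along plays.** We claim that at every position $(s,t)$ of a play
$$\langle y_s^*,h(t)-y\rangle\ge\delta(s)-\omega.\tag{3}$$
At a final position,
$$\langle y_\sigma^*,h(\tau)-y\rangle\ge\langle y_\sigma^*,h(\sigma)-y\rangle-\|h(\sigma)-h(\tau)\|\ge\delta(\sigma)-\omega .$$
Plays are finite, so we may argue by backward induction. At a nonfinal position, (3) holds at all successor positions, that is, for all $n>\max(s\cup t)$. Only one coordinate is enlarged. If it is $s$, then $\langle y^*_{s\cup\{n\}},h(t)-y\rangle\ge\delta(s\cup\{n\})-\omega$, and $n\to\mathcal U$ gives (3). If it is $t$, then $\langle y^*_s,h(t\cup\{n\})-y\rangle\ge\delta(s)-\omega$, and again $n\to\mathcal U$ gives (3).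

At $(\emptyset,\emptyset)$ the left side of (3) is $\langle y_\emptyset^*,y-y\rangle=0$, so $\delta(\emptyset)\le\omega$.

**Step 3: find a terminal element near $y$.** If $\delta(s)<\omega+\eta$ and $s$ is nonterminal, then $\{n>\max s:\delta(s\cup\{n\})<\omega+\eta\}\in\mathcal U$, and this set meets $\mathbb M\cap(N,\infty)\in\mathcal U$. Starting at $\emptyset$, choose elements of $\mathbb M\cap(N,\infty)$ successively, keeping $\delta<\omega+\eta$. The process stops at a terminal $\sigma$. $\square$

Lemma 2 for $k$-sets gives the implication of Kalton promised in Section 1, for every Banach space $X$.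

**Proposition 3.** If $X$ coarsely embeds into a reflexive space, then $X$ has the Q-property.

*Proof.* Let $g:X\to Y$ be a coarse embedding, $Y$ reflexive, and choose $C>0$ with $\varphi_g(C)>2\omega_g(1)+1$. Let $f:\mathcal P_k(\mathbb N)\to X$ with $\omega_f(1)<\infty$. If $\omega_f(1)=0$, $f$ is constant; otherwise scale so that $\omega_f(1)=1$. Color each $2k$-set, split into its first half $\sigma$ and its second half $\tau$, according to whether $\|f(\sigma)-f(\tau)\|\le C$. By Ramsey's theorem there is an infinite $\mathbb M$ such that either all pairs $\sigma<\tau$ in $\mathcal P_k(\mathbb M)$ satisfy this inequality, or none does. We exclude the second case. Take a nonprincipal ultrafilter $\mathcal U\ni\mathbb M$, the tree $T=\{s:|s|\le k\}$ with the rule "enlarge $s$ if $|s|\le|t|$, else $t$", and $h=g\circ f$. The map $h$ is bounded since $f$ has diameter at most $2k$ and $\omega_g(2k)<\infty$. Rule pairs interlace, so $\|f(\sigma)-f(\tau)\|\le1$ and $\|h(\sigma)-h(\tau)\|\le\omega_g(1)$ for them. Apply Lemma 2 twice with $\eta=1/2$: first get $\sigma\in\mathcal P_k(\mathbb M)$, then $\tau\in\mathcal P_k(\mathbb M)$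 beyond $\max\sigma$, both with values within $\omega_g(1)+\frac12$ of $y$, strictly. Then $\|h(\sigma)-h(\tau)\|<2\omega_g(1)+1<\varphi_g(C)$, so $\|f(\sigma)-f(\tau)\|<C$ with $\sigma<\tau$ in $\mathcal P_k(\mathbb M)$. The second alternative is impossible. $\square$

## 7. Weights that are small on a well-founded family

We now produce the weights that fixed-length averages could not provide.

**Definition (plan).** A *plan* is a tree $T$ with a function $a:T\setminus\{\emptyset\}\to(0,1]$ such that for each terminal $\sigma=\{m_1<\dots<m_r\}$ the weights $a_\sigma(m_i):=a(\{m_1,\dots,m_i\})$ satisfy $\sum_ia_\sigma(m_i)=1$. For $F\subset\sigma$ put $a_\sigma(F)=\sum_{m\in F}a_\sigma(m)$.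

The weight of $m_i$ depends on $m_1,\dots,m_i$ only, not on the future. Since an empty sum is not $1$, $\emptyset$ is never terminal in a plan. Example: in the second tree of Section 6 give $m_1$ the weight $\frac12$ and each of the following $m_1$ elements the weight $\frac1{2m_1}$.

**Definition (well-founded family).** A nonempty family $\mathcal F$ of finite subsets of $\mathbb N$ is *hereditary* if it contains all subsets of its members. A nonempty hereditary family is *well-founded* if no infinite set has all its initial segments in $\mathcal F$.

Examples are $\{F:|F|\le q\}$ and the Schreier family $\{\emptyset\}\cup\{F:|F|\le\min F\}$. For the first, equal weights $1/k$ on $k$-sets with $k\ge q/\varepsilon$ give every $F\in\mathcal F$, $F\subset\sigma$, mass at most $\varepsilon$. For the second no plan with terminal sets of size at most $k$ can do this with $\varepsilon<1$: a terminal $\sigma$ with $\min\sigma\ge k$ is itself in the family and has mass $1$.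

**Lemma 4.** If $\mathcal F$ is hereditary and well-founded and $\varepsilon>0$, there is a plan with $a_\sigma(F)\le\varepsilon$ for all terminal $\sigma$ and all $F\in\mathcal F$ with $F\subset\sigma$.

*Proof.*

**Step 1: an ordinal rank.** We need something to induct on. For $F\in\mathcal F$ define, by recursion along end-extension,
$$\rho_{\mathcal F}(F)=\sup\{\rho_{\mathcal F}(F\cup\{n\})+1:\ n>\max F,\ F\cup\{n\}\in\mathcal F\},\qquad\sup\emptyset=0,$$
and $\rho(\mathcal F)=\rho_{\mathcal F}(\emptyset)$. Well-foundedness makes this a legitimate definition of ordinals.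

*Finite unions.* Let $\mathcal G,\mathcal H$ be hereditary and well-founded. Then $\mathcal G\cup\mathcal H$ is hereditary. If an infinite set had all initial segments in $\mathcal G\cup\mathcal H$, infinitely many would lie in one of the two, and by heredity all of them; so the union is well-founded. With the convention $\rho=-1$ off a family, $\rho_{\mathcal G\cup\mathcal H}(F)\le\max(\rho_{\mathcal G}(F),\rho_{\mathcal H}(F))$. To see this, assume it for all $F\cup\{n\}\in\mathcal G\cup\mathcal H$. If, say, $\rho_{\mathcal G}(F\cup\{n\})$ is the larger of the two ranks there, then $F\cup\{n\}\in\mathcal G$, hence $F\in\mathcal G$, and $\rho_{\mathcal G\cup\mathcal H}(F\cup\{n\})+1\le\rho_{\mathcal G}(F\cup\{n\})+1\le\rho_{\mathcal G}(F)$. Take the supremum over $n$. So the rank of a finite union is at most the maximum of the ranks.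

*Sections.* For $m\in\mathbb N$ put $\mathcal F_m=\{\emptyset\}\cup\{F:\min F>m,\ \{m\}\cup F\in\mathcal F\}$. This is hereditary and well-founded. If $\{m\}\in\mathcal F$, the extensions of $F$ in $\mathcal F_m$ correspond to those of $\{m\}\cup F$ in $\mathcal F$, so $\rho(\mathcal F_m)=\rho_{\mathcal F}(\{m\})<\rho(\mathcal F)$. If $\{m\}\notin\mathcal F$, then $\mathcal F_m=\{\emptyset\}$ has rank $0$.

**Step 2: construction by induction on $\alpha=\rho(\mathcal F)$, for all $\varepsilon$ at once.** The plan will consist of blocks, each one taking precautions against the elements already chosen.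

If $\alpha=0$, then $\mathcal F=\{\emptyset\}$, and $T=\{\emptyset\}\cup\{\{n\}:n\in\mathbb N\}$ with $a\equiv1$ works.

Let $\alpha>0$ and choose an integer $k\ge2/\varepsilon$. We build a plan of $k$ successive blocks, each of total mass $1/k$. The first block follows any plan, with weights multiplied by $1/k$. If $s$ is the union of the first $j$ completed blocks, $1\le j<k$, then $\mathcal G_s=\bigcup_{m\in s}\mathcal F_m$ has rank $<\alpha$ by Step 1. By the induction hypothesis there is a plan $(T_s,a_s)$ for $(\mathcal G_s,\varepsilon/2)$. Block $j+1$ follows this plan, restricted to sets beyond $\max s$, with weights multiplied by $1/k$.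

This is a plan. A terminal element of a block tree is not a proper initial segment of another element of that block tree, so the decomposition of a set into blocks is unique and the weights are well defined. At the beginning and in the middle of a block, every $n$ beyond the current maximum is allowed, because $\emptyset$ is nonterminal in each block tree and nonterminal elements of a tree have all one-point extensions. The terminal elements are the unions of $k$ completed blocks, and their weights add up to $k\cdot\frac1k=1$. There is no infinite branch, since each of the $k$ blocks ends.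

**Step 3: the estimate.** Let $\sigma=s_1\cup\dots\cup s_k$ be terminal, decomposed into its blocks, let $\emptyset\ne F\in\mathcal F$ with $F\subset\sigma$, and let $m=\min F\in s_j$. Blocks before $s_j$ do not meet $F$, and $a_\sigma(F\cap s_j)\le1/k$. For $i>j$, the set $\{m\}\cup(F\cap s_i)\subset F$ belongs to $\mathcal F$, so $F\cap s_i\in\mathcal F_m\subset\mathcal G_{s_1\cup\dots\cup s_{i-1}}$, and by the choice of the $i$-th block $a_\sigma(F\cap s_i)\le\varepsilon/(2k)$. Hence $a_\sigma(F)\le\frac1k+\frac\varepsilon2\le\varepsilon$. $\square$

## 8. Coupling two weighted branches of a weakly Cauchy sequence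

Let $X$ be not w.s.c. Weakly Cauchy sequences are bounded, so after scaling there is a weakly Cauchy sequence $(x_n)\subset B_X$ which is not weakly convergent. Let $x^{**}\in X^{**}\setminus X$ be its weak\* limit and $\theta=\operatorname{dist}(x^{**},X)>0$. Which families should the weights be small on? Those index sets at which one functional can see many variations of the sequence.

**Definition (the family $\mathcal F_\varepsilon$).** For $\varepsilon>0$ let $\mathcal F_\varepsilon$ consist of $\emptyset$ and of the finite sets $L=\{l_1<\dots<l_r\}$ for which there are $x^*\in B_{X^*}$ and integers with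
$$l_1<l_1'\le l_2<l_2'\le\dots\le l_r<l_r',\qquad|x^*(x_{l_i}-x_{l_i'})|\ge\varepsilon\quad(i\le r).$$

For $x_n=1_{[1,n]}$ in $c_0$ and $0<\varepsilon\le1$, $x^*(x_{l_i'}-x_{l_i})$ is the sum of the coordinates of $x^*\in B_{\ell_1}$ over $(l_i,l_i']$. These sets are disjoint, so $r\le1/\varepsilon$. Conversely, if $r\le1/\varepsilon$, take $l_i'=l_i+1$ and $x^*=\varepsilon\sum_ie_{l_i+1}$. So $\mathcal F_\varepsilon=\{L:|L|\le1/\varepsilon\}$, and equal weights on $k$-sets suffice. For $x_n=e_n$ in $\mathbf X$ and $\varepsilon\le1$, the family contains every $L$ with $|L|\le\min L$. To see this, note that $x^*(x)=\sum_i(-1)^ix_{l_i}$ has norm at most $1$ because the singletons $\{l_i\}$ form an admissible family, and with $l_i'=l_i+1$ the difference $|x^*(e_{l_i}-e_{l_i'})|$ is $2$ if $l_i'=l_{i+1}$ and $1$ otherwise. This is the obstruction met in Section 5.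

**Lemma 5.** $\mathcal F_\varepsilon$ is hereditary and well-founded.

*Proof.* Heredity: drop the pairs $(l_i,l_i')$ whose $l_i$ is removed. Suppose all initial segments of $\{l_1<l_2<\cdots\}$ lie in $\mathcal F_\varepsilon$, the $r$-th one with witnesses $x_r^*$ and $(l'_{i,r})_{i\le r}$. For $i<r$, $l'_{i,r}$ lies in the finite set $(l_i,l_{i+1}]$. By a diagonal argument pass to a subsequence of $r$'s along which, for each $i$, $l'_{i,r}$ is eventually a constant $l_i'$. Let $x^*\in B_{X^*}$ be a weak\*-cluster point of $(x_r^*)$ along it. For fixed $i$, eventually $|x_r^*(x_{l_i}-x_{l_i'})|\ge\varepsilon$, so $|x^*(x_{l_i}-x_{l_i'})|\ge\varepsilon$. This holds for all $i$, and $l_i'>l_i\to\infty$, contradicting that $(x^*(x_n))$ is Cauchy. $\square$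

By Lemmas 4 and 5 we may fix a plan $(T,a)$ for $(\mathcal F_\varepsilon,\varepsilon)$. For terminal $\sigma$ put
$$x_\sigma=\sum_{m\in\sigma}a_\sigma(m)x_m\in B_X .$$
For $s\in T$ let $A(s)$ be the sum of $a$ over the nonempty initial segments of $s$: the weight collected so far. Every node extends to a terminal one and $a>0$, so $A(s)=1$ if $s$ is terminal and $A(s)<1$ otherwise.

**Definition (greedy rule).** At $(s,t)$ enlarge $s$ if $A(s)\le A(t)$, and otherwise enlarge $t$.

This is a shuffle rule. If $A(s)\le A(t)$ and $s$ is terminal, then $A(t)=1$ and both are terminal. If $A(s)>A(t)$, then $A(t)<1$ and $t$ is nonterminal.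

Here is a play with the example plan of Section 7 (first weight $\frac12$, then $m_1$ weights $\frac1{2m_1}$). Suppose the integers played are $2,3,4,\dots,8$. First $s=\{2\}$, $A(s)=\frac12$; then $t=\{3\}$, $A(t)=\frac12$. By the tie, $s$ receives $4$ and $A(s)=\frac34$. Now $t$ receives $5$, $A(t)=\frac23$, and then also $6$, $A(t)=\frac56$. Then $s$ receives $7$, $A(s)=1$, and finally $t$ receives $8$, $A(t)=1$. So $\sigma=\{2,4,7\}$ and $\tau=\{3,5,6,8\}$. Lay the weights of $\sigma$ side by side as intervals $(0,\frac12],(\frac12,\frac34],(\frac34,1]$, and those of $\tau$ as $(0,\frac12],(\frac12,\frac23],(\frac23,\frac56],(\frac56,1]$. The overlaps match $2$ with $3$ (mass $\frac12$), $4$ with $5$ ($\frac16$), $4$ with $6$ ($\frac1{12}$), $7$ with $6$ ($\frac1{12}$), and $7$ with $8$ ($\frac16$). As intervals of integers, $[2,3]$, $[4,5]$, $[4,6]$, $[6,7]$, $[7,8]$, two of them with different left endpoints have at most an endpoint in common. This is the pattern that the definition of $\mathcal F_\varepsilon$ asks for.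

**Lemma 6.** $\|x_\sigma-x_\tau\|\le5\varepsilon$ for every rule pair $(\sigma,\tau)$ of the greedy rule.

*Proof.* Let $\sigma=\{m_1<m_2<\cdots\}$ and $\tau=\{n_1<n_2<\cdots\}$, and recall that $\sigma\cap\tau=\emptyset$ and that all elements were played in increasing order.

**Step 1: the coupling.** We write $x_\sigma-x_\tau$ as an average of differences. Put
$$J_i=(A(\sigma|(i-1)),A(\sigma|i)],\qquad K_j=(A(\tau|(j-1)),A(\tau|j)],\qquad\pi_{ij}=|J_i\cap K_j| .$$
Both families of intervals partition $(0,1]$, and $|J_i|=a_\sigma(m_i)$, $|K_j|=a_\tau(n_j)$. So $\sum_j\pi_{ij}=a_\sigma(m_i)$, $\sum_i\pi_{ij}=a_\tau(n_j)$, the total mass is $1$, and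
$$x_\sigma-x_\tau=\sum_{i,j}\pi_{ij}(x_{m_i}-x_{n_j}).\tag{4}$$
Call $m_i,n_j$ *coupled* if $\pi_{ij}>0$.

**Step 2: coupled pairs do not overlap.** Let $\{\ell_1,\ell_1'\}$ and $\{\ell_2,\ell_2'\}$ be coupled pairs with $\ell_1<\ell_1'$, $\ell_2<\ell_2'$ and $\ell_1<\ell_2$. We claim $\ell_1'\le\ell_2$. Suppose instead $\ell_1<\ell_2<\ell_1'$, so that $\ell_2$ was played after $\ell_1$ and before $\ell_1'$.

First let $\ell_1=m_i$ and $\ell_1'=n_j$. Since $\pi_{ij}>0$, $A(\tau|(j-1))<A(\sigma|i)$. From the moment $m_i$ has been played until $n_j$ is played, the position $(s,t)$ satisfies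
$$A(s)\ge A(\sigma|i)>A(\tau|(j-1))\ge A(t),$$
so only the second coordinate is enlarged. Hence $\ell_2=n_{j'}$ with $j'<j$. Its partner is $\ell_2'=m_{i'}>n_{j'}>m_i$, so $i'>i$. But $J_{i'}\subset(A(\sigma|i),1]$, while $K_{j'}\subset(0,A(\tau|(j-1))]\subset(0,A(\sigma|i))$. So $\pi_{i'j'}=0$, a contradiction.

Now let $\ell_1=n_j$ and $\ell_1'=m_i$. Then $A(\sigma|(i-1))<A(\tau|j)$, and between the two plays $A(s)\le A(\sigma|(i-1))<A(\tau|j)\le A(t)$, so only the first coordinate is enlarged. Hence $\ell_2=m_{i'}$ with $i'<i$, and $\ell_2'=n_{j'}>m_{i'}>n_j$, so $j'>j$. But $K_{j'}\subset(A(\tau|j),1]$ and $J_{i'}\subset(0,A(\sigma|(i-1))]\subset(0,A(\tau|j))$, so again $\pi_{i'j'}=0$, a contradiction.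

**Step 3: few pairs are bad.** Let $x^*\in B_{X^*}$. Call a coupled pair *bad* if $|x^*(x_{m_i}-x_{n_j})|\ge\varepsilon$, and let $L$ be the set of smaller elements of bad pairs. Choose for each $l\in L$ a bad pair $\{l,l'\}$ with $l<l'$. By Step 2, these satisfy $l_1<l_1'\le l_2<l_2'\le\cdots$, so $L\in\mathcal F_\varepsilon$, and by heredity $L\cap\sigma,\,L\cap\tau\in\mathcal F_\varepsilon$. The total $\pi$-mass of the bad pairs with a given smaller element is at most the weight of that element. Hence the total bad mass is at most $a_\sigma(L\cap\sigma)+a_\tau(L\cap\tau)\le2\varepsilon$.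

In (4), the pairs that are not bad contribute at most $\varepsilon$ to $|x^*(x_\sigma-x_\tau)|$, and the bad ones at most $2\cdot2\varepsilon$, because $\|x_{m_i}-x_{n_j}\|\le2$. So $|x^*(x_\sigma-x_\tau)|\le5\varepsilon$ for all $x^*\in B_{X^*}$. $\square$

## 9. Embeddability into a reflexive space forces weak sequential completeness

*Proof of Theorem A.* Keep $(x_n)$, $x^{**}$, $\theta$ from Section 8, and fix a nonprincipal ultrafilter $\mathcal U$.

**Step 1: set up Lemma 2 for part 1.** Let $r,t>0$ with $\omega_g(r)<\infty$, and put $\lambda=2t/\theta$, $\varepsilon=r/(5\lambda)$. With the plan and the greedy rule of Section 8 for this $\varepsilon$, let $h(\sigma)=g(\lambda x_\sigma)$ for terminal $\sigma$. Two points of $X$ at distance at most $2\lambda$ are joined by a segment that can be cut into at most $\lceil2\lambda/r\rceil$ pieces of length at most $r$, so $\omega_g(2\lambda)\le\lceil2\lambda/r\rceil\,\omega_g(r)<\infty$. Since $\lambda x_\sigma\in\lambda B_X$, $h$ is bounded. By Lemma 6, $\|\lambda x_\sigma-\lambda x_\tau\|\le5\lambda\varepsilon=r$ for rule pairs, so $\|h(\sigma)-h(\tau)\|\le\omega_g(r)$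 for rule pairs. Let $y$ be as in Lemma 2 with $\omega=\omega_g(r)$, and let $\eta>0$.

**Step 2: two points far apart with close images.** By Lemma 2 pick a terminal $\sigma$ with $\|h(\sigma)-y\|<\omega_g(r)+\eta$. Since $x_\sigma\in X$, $\|x_\sigma-x^{**}\|\ge\theta$, so there is $x^*\in B_{X^*}$ with $|x^*(x_\sigma)-x^{**}(x^*)|>\theta/2$. For terminal $\tau\subset(N,\infty)$, $x_\tau$ is a convex combination of $\{x_n:n\in\tau\}$, and $x^*(x_n)\to x^{**}(x^*)$. Hence, if $N$ is large, $|x^*(x_\sigma-x_\tau)|>\theta/2$ for every such $\tau$. By Lemma 2 again, choose such a $\tau$ with $\|h(\tau)-y\|<\omega_g(r)+\eta$. Then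
$$\|\lambda x_\sigma-\lambda x_\tau\|\ge\lambda\theta/2=t,\qquad\|g(\lambda x_\sigma)-g(\lambda x_\tau)\|<2\omega_g(r)+2\eta .$$
So $\varphi_g(t)\le2\omega_g(r)+2\eta$, and $\eta\to0$ gives $\varphi_g(t)\le2\omega_g(r)$ for all $t>0$. If $g$ were a coarse embedding, $\omega_g(r)$ would be finite and $\varphi_g(t)\to\infty$, a contradiction.

**Step 3: part 2, on the ball.** Let $g:B_X\to Y$ be a uniform embedding. Run the same argument with $\lambda=1$ and with a small $\varepsilon>0$ such that $\omega_g(5\varepsilon)<\infty$. The points $x_\sigma$ lie in $B_X$, and $g$ is bounded by cutting segments in the convex set $B_X$ into pieces of length at most $5\varepsilon$. Lemma 6 gives $\|h(\sigma)-h(\tau)\|\le\omega_g(5\varepsilon)$ for rule pairs of $h(\sigma)=g(x_\sigma)$, and Step 2 gives two points at distance at least $\theta/2$ whose images are at distance less than $2\omega_g(5\varepsilon)+2\eta$. Hence $\varphi_g(\theta/2)\le2\omega_g(5\varepsilon)$. Letting $\varepsilon\to0$ we get $\varphi_g(\theta/2)=0$, a contradiction. $\square$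

The space $\mathbf X$ of Section 4 is separable, has the Q-property and is not w.s.c. By Theorem A it does not coarsely embed into any reflexive space, and $B_{\mathbf X}$ does not uniformly embed into any reflexive space. **Both questions have a negative answer.**

## 10. Separable Banach lattices, where the guess is correct

*Proof of Theorem C.* We show (ii)⇒(vi)⇒(iv),(v); (iv) or (v)⇒(iii)⇒(ii); and (iv)⇒(i)⇒(ii).

**Step 1: the implications other than (ii)⇒(vi).** These collect what we already have.

(vi)⇒(iv),(v): as noted in Section 1, $\Phi$ is a coarse embedding, and its restriction to $B_X$ is a uniform embedding.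

(iv) or (v)⇒(iii) is Theorem A.

(iii)⇒(ii): a closed subspace of a w.s.c. space is w.s.c., because a weakly Cauchy sequence in it has a weak limit in the whole space, and closed subspaces are weakly closed. And $c_0$ is not w.s.c. (Section 2).

(iv)⇒(i) is Proposition 3.

(i)⇒(ii): the Q-property passes to closed subspaces, and to isomorphic spaces with another constant. By Test 2, $c_0$ fails it.

**Step 2: represent $X$ by functions.** Assume (ii). We want to imitate the map of Test 3, so we need $X$ to consist of functions. By Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Thm 1.c.4, norm bounded increasing sequences in $X$ converge in norm (this is called the KB property), and $X$ is order continuous. Moreover $X$ has a weak unit: if $X\neq\{0\}$ and $(x_n)$ is dense in the unit sphere, let $e=\sum2^{-n}|x_n|$. If $|x|\wedge e=0$ with $x\ne0$, then $|x|\wedge|x_n|=0$ for all $n$. Letting $x_n$ approach $x/\|x\|$ along a subsequence, we get $|x|\wedge(|x|/\|x\|)=0$, hence $x=0$, a contradiction. By Thm 1.b.14 there, $X$ is order isometric to a Köthe function space, namely an ideal of $L_1(\Omega,\mu)$,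 $\mu$ a probability, with a lattice norm and continuous inclusion into $L_1(\mu)$. "Ideal" means that $|u|\le|v|$ a.e. and $v\in X$ imply $u\in X$; then $\|u\|_X\le\|v\|_X$.

**Step 3: an auxiliary lattice $Y$ on $\Omega\times\mathbb R$.** In Test 3 we integrated over $s$ and then took the $\ell_1$-norm; now we take the norm of $X$. Let
$$Y=\Big\{F\text{ measurable on }\Omega\times\mathbb R:\ \nu(F):=\int_{\mathbb R}|F(\cdot,s)|\,ds\in X\Big\},\qquad\|F\|_Y=\|\nu(F)\|_X .$$
Since $\nu(F+G)\le\nu(F)+\nu(G)$ and $X$ is an ideal, this is a normed lattice, with functions equal a.e. identified.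

*$Y$ is complete.* Let $\sum\|F_n\|_Y<\infty$. Then $\sum\nu(F_n)$ converges in $X$, hence in $L_1(\mu)$, and as the partial sums increase, also a.e. So $\int\sum_n|F_n(\cdot,s)|\,ds<\infty$ a.e., and $F=\sum F_n$ converges absolutely a.e. on $\Omega\times\mathbb R$. Moreover $\nu(F)\le\sum\nu(F_n)\in X$, so $F\in Y$, and $\nu(F-\sum_{m\le n}F_m)\le\sum_{m>n}\nu(F_m)\to0$ in the norm of $X$.

*$Y$ has the KB property.* Let $0\le F_n\uparrow F$ with $\|F_n\|_Y$ bounded. The increasing sequence $\nu(F_n)$ is bounded in $X$, so it converges in norm. As before the limit is also the a.e. limit $\sup_n\nu(F_n)$, which is $\nu(F)$ by monotone convergence. So $\nu(F)\in X$, $F<\infty$ a.e., and $\|F-F_n\|_Y=\|\nu(F)-\nu(F_n)\|_X\to0$.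

**Step 4: the space $Z$, which is reflexive.** As $L_2$ is obtained from $L_1$, let $Z=\{F:|F|^2\in Y\}$ with $\|F\|_Z=\||F|^2\|_Y^{1/2}$.

*Norm.* For nonzero $F,G$ and $c=\|G\|_Z/\|F\|_Z$, the inequality $|F+G|^2\le(1+c)|F|^2+(1+c^{-1})|G|^2$ gives $\|F+G\|_Z^2\le(1+c)\|F\|_Z^2+(1+c^{-1})\|G\|_Z^2=(\|F\|_Z+\|G\|_Z)^2$.

*KB property and completeness.* Let $0\le F_n\uparrow F$ be bounded in $Z$. Then $F_n^2\uparrow F^2$ is bounded in $Y$, so $F^2\in Y$ and $F_n^2\to F^2$ in $Y$. Since $(F-F_n)^2\le F^2-F_n^2$, we get $\|F-F_n\|_Z^2\le\|F^2-F_n^2\|_Y\to0$. In particular absolutely convergent series of positive elements converge in $Z$. Splitting into positive and negative parts, all absolutely convergent series converge, and $Z$ is a Banach lattice.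

*No lattice copy of $c_0$.* Under a lattice embedding of $c_0$ into $Z$, the images of $e_1+\dots+e_n$ would form a bounded increasing sequence that is not Cauchy, against the KB property.

*No lattice copy of $\ell_1$.* For disjoint $v_1,\dots,v_L\in Z$,
$$\Big\|\sum_lv_l\Big\|_Z^2=\Big\|\sum_l|v_l|^2\Big\|_Y\le\sum_l\|v_l\|_Z^2 .$$
If $v_l$ were the images of the unit vectors of $\ell_1$ under a lattice embedding, they would be disjoint and bounded, and $\|\sum_{l\le L}v_l\|_Z$ would be at least a constant times $L$, while the inequality bounds it by a constant times $\sqrt L$.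

By Lozanovskii's theorem (Aliprantis–Burkinshaw, *Positive Operators*, Thm 4.71), a Banach lattice is reflexive if and only if neither $c_0$ nor $\ell_1$ is lattice embeddable in it. So $Z$ is reflexive.

**Step 5: the map.** It is the map of Test 3, with $\omega\in\Omega$ in place of $n$:
$$\Phi(x)(\omega,s)=1_{\{0<s<x(\omega)\}}-1_{\{x(\omega)<s<0\}} .$$
For $x,y\in X$, by the case distinction of Test 3, $|\Phi(x)-\Phi(y)|^2$ is, up to a null set, the indicator of $\{(\omega,s):s\text{ lies between }x(\omega)\text{ and }y(\omega)\}$. Hence $\nu(|\Phi(x)-\Phi(y)|^2)=|x-y|$. With $y=0$ this shows $\Phi(x)\in Z$, and in general $\|\Phi(x)-\Phi(y)\|_Z=\|x-y\|_X^{1/2}$. This is (vi), and Theorem C is proved. $\square$
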